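# Full twists that leave a knot unchanged

## 1. One crossing and one full twist

Take a solid torus $V=D^2\times S^1$ sitting in $S^3$ in the standard unknotted way, and inside it the closure of the 2-strand braid with a single negative crossing, $\sigma_1^{-1}$. As a knot in $S^3$ this is trivial: a closed 2-braid with one crossing is a kinked circle. Now cut $V$ along a meridian disk, rotate one side by a full right-handed turn, and reglue. The two strands through the disk pick up a full twist $\sigma_1^2$, so the new knot is the closure of $\sigma_1^{-1}\sigma_1^{2}=\sigma_1$. This is again trivial. So the twist, which really moves the knot inside $V$, has not changed its type in $S^3$.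

Is this an accident of one crossing? Let us do all closed 2-braids that are knots. Start with $\sigma_1^a$, $a$ odd, and insert $n\neq 0$ full twists. The torus knot $T(2,a)$ becomes $T(2,a+2n)$. The determinant of $T(2,a)$ is $|a|$, so if the two knots agree then $|a+2n|=|a|$. As $n\ne0$, this means $a+2n=-a$, that is, $n=-a$, and $T(2,-a)$ is the mirror image of $T(2,a)$. Mirror images have opposite signatures, and the signature of $T(2,a)$ has absolute value $|a|-1$. So $|a|=1$. Only two cases survive: $a=1$, $n=-1$ and $a=-1$, $n=+1$.

There is one cheap way to produce more examples. Tie a small knot of type $J$ in one strand of $\sigma_1^{\mp1}$, inside a ball that misses the twisting disk. The knot is of type $J$ before and after the twist. Is that all? That is, can a nontrivial twist return the same knot in any essentially different way?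

## 2. Twists, wrapping numbers and the exceptional pairs

Throughout, $V$ is a standardly embedded solid torus in $S^3$ with preferred meridian-longitude pair $(\mu,\lambda)$, and $C$ is the core of the complementary solid torus $S^3\setminus\mathrm{int}\,V$. So $C$ is an unknotted circle, $V$ is the exterior of $C$, and a meridian disk of $V$ is, after a collar is added, a disk bounded by $C$.

**Definition (twist).** For an integer $n$, the $n$-twist is a twisting homeomorphism $f:V\to V$ with $f(\mu)=\mu$, $f(\lambda)=\lambda+n\mu$. Equivalently it is the effect of $-1/n$-surgery on $C$. For a knot $K\subset V$ we write $K_n=f(K)\subset V\subset S^3$.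

Our sign convention is that a right-handed full twist is $n=+1$. For instance the closed 2-braid $T(2,1)$ goes to $T(2,3)$ under the $1$-twist. Reflecting everything turns $(K,n)$ into $(K^*,-n)$.

**Definition (wrapping and winding number).** The wrapping number $\mathrm{wrap}_V(K)$ is the minimal geometric intersection number of $K$ with a meridian disk of $V$. The winding number $w$ is the algebraic intersection number, so $|w|=|\mathrm{lk}(C,K)|\le \mathrm{wrap}_V(K)$.

Example: a closed 2-braid in $V$ has winding number $2$ and meets an obvious meridian disk twice, so its wrapping number is exactly $2$. If $\mathrm{wrap}_V(K)=0$, the knot misses a meridian disk and twisting does not change its type. We assume $\mathrm{wrap}_V(K)\ge2$ from now on.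

**Definition (exceptional pairs).** Let $T_\pm\subset V$ be the $(2,\pm1)$-cable of the core of $V$, that is, the closure of $\sigma_1^{\pm1}$. For an arbitrary knot $J$, possibly trivial, let $T_\pm\#J$ be the result of replacing a small unknotted arc of $T_\pm$ by a knotted arc of type $J$ inside a ball in $V$. The exceptional pairs are $(T_\pm\# J,\mp1)$, up to isotopy in $V$.

By Section 1, in an exceptional pair $K$ and $K_n$ are both of type $J$ in $S^3$. A result of Mathieu and of Kouno–Motegi–Shibuya concerns trivial knots: if $K$ is trivial in $S^3$, $\mathrm{wrap}_V(K)\ge2$ and $n\ne0$, then $K_n$ is knotted unless $(K,n)$ is $(T_+,-1)$ or $(T_-,+1)$. The conjecture to be studied extends this to all knots.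

**Conjecture (Conjecture 3.2 of the document posing the problem).** Let $K$ be a knot in a standardly embedded solid torus $V$ in $S^3$ with $\mathrm{wrap}_V(K)\ge2$. A knot $K_n$ obtained from $K$ by $n$-twist ($n\ne0$) cannot be ambient isotopic to $K$ in $S^3$, except for the exceptional case.

One caveat: the document gives the exceptional case only as a figure. The description above is the natural reading consistent with the result for trivial knots, and it is an interpretation.

We shall see that the conjecture is false.

## 3. Exponent sums, and why the braid axis is the wrong circle

$B_r$ denotes the $r$-strand braid group. Words are read from bottom to top, strands are oriented upward, and $\sigma_i$ is a positive crossing: the strand going from lower left to upper right is over. The right-handed full twist $\Delta_r^2=(\sigma_1\cdots\sigma_{r-1})^r$ is central. Two braids in $B_r$ that are conjugate have closures that are isotopic in the solid torus.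

Imitating Section 1, the first thing to try is a closed braid in $V$ with more strands. Let $K$ be the closure of $\beta\in B_r$ in $V$; then $K_n$ is the closure of $\beta\Delta_r^{2n}$. The easiest way to get $K_n\cong K$ would be to have $\beta\Delta_r^{2n}$ conjugate to $\beta$. This stops at once. The exponent sum $e:B_r\to\mathbb Z$, $\sigma_i\mapsto1$, is a conjugacy invariant, and $e(\beta\Delta_r^{2n})=e(\beta)+nr(r-1)$. For $r\ge2$ the two braids are never conjugate. (The unknots $\sigma_1^{\mp1}$ do agree, but only in $S^3$, not in the solid torus.)

The obstruction comes from all strands crossing the twisting disk in the same direction. So let us separate two roles. A solid torus $U$ will carry a braid closure, and the twisting circle $C$ will be a small circle inside a box $B\subset U$, linking the strings with various signs. Concretely, let $\tau$ be a tangle of $r$ strings in $B$ isotopic rel $\partial B$ to the trivial braid, let $C$ bound a disk $\delta\subset B$, and let $c_j$ be the algebraic intersection number of $\delta$ with the string $s_j$. Suppose that the right-handed full twist along $\delta$ turns $\tau$ into a tangle isotopic to a braid $f$. If we insert $\tau$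 into the closure of $\beta$, the twist replaces the closure of $\beta$ by the closure of $f\beta$. So we want $f\beta$ conjugate to $\beta$, and in particular $e(f)=0$.

The number $e(f)$ can be computed. For $i\ne j$, the signed count of crossings between $s_i$ and $s_j$ is unchanged by isotopy rel $\partial B$. It is $0$ for the trivial braid. The twist adds two crossings for each pair of strands through $\delta$, positive if the two strands cross $\delta$ in the same direction and negative otherwise, so the count changes by $2c_ic_j$. The braid $f$ is pure, since the twist does not change which endpoints are joined, so all its crossings that have nonzero total are accounted for: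
$$e(f)=\sum_{i<j}2c_ic_j=\Bigl(\sum_j c_j\Bigr)^2-\sum_jc_j^2. \tag{1}$$
(For a geometric braid each crossing involves two different strings, so (1) is exact.) If all $c_j=\pm1$ and $w=\sum c_j$, we need $w^2=r$. For $r=1$ the circle $C$ is a meridian of the knot, which gives nothing. The values $r=2,3$ are not squares. The first possibility is $r=4$, $w=\pm2$: three strings through $\delta$ in one direction and one in the other. This is the configuration we use.

There is also an algebraic device for solving "$f\beta$ is conjugate to $\beta$". Suppose that $f$ is a commutator of the form
$$f=vu^{-1}v^{-1}u, \tag{2}$$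
let $z$ be any element commuting with $v$, and put $\beta=u^{-1}z$. Then $f\beta=vu^{-1}v^{-1}z=vu^{-1}zv^{-1}=v\beta v^{-1}$. So the plan is: find a circle $C$ with signs $(1,1,1,-1)$ for which the twist produces an actual braid $f$, write that $f$ as in (2), and choose $z$ so that $\beta$ closes up to a knot.

## 4. The braids $\beta_{m,k}$ and three theorems

In $B_4$ let $\Delta_3^2=(\sigma_1\sigma_2)^3$ be the full twist on strands $1,2,3$, and put
$$A=\sigma_3\sigma_2\sigma_1^2\sigma_2\sigma_3,\quad q=\sigma_2\sigma_1^2\sigma_2,\quad u=\sigma_1\sigma_3^{-1},\quad v=\sigma_2\sigma_1\sigma_3^{-1}\sigma_2^{-1},\quad \rho=\sigma_2\sigma_1\sigma_3\sigma_2,$$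
$$f=A^{-1}\Delta_3^2,\qquad z_{m,k}=\sigma_2\sigma_1^m\sigma_2^{-1}\Delta_4^{2k},\qquad \beta_{m,k}=u^{-1}z_{m,k}\qquad(m\text{ odd},\ k\in\mathbb Z).$$
In $A$, strand $4$ goes left under strands $3,2,1$: each of the first three letters is a positive crossing, in which the strand going from lower right to upper left is under. It then comes back right over them. In $A^{-1}$ it goes left over them and comes back under. Note $e(f)=-6+6=0$, as (1) demands.

The permutation of $\beta_{m,k}$ is the product of $(12)(34)$, from $u^{-1}$, and $(13)$, from $\sigma_2\sigma_1^m\sigma_2^{-1}$ with $m$ odd. This is a 4-cycle, so the closure is a knot. The simplest choice $z=1$ would not do: the closure of $u^{-1}$ has two components.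

Let $U=D^2\times S^1$, and let $\hat\beta\subset U$ be the closure of $\beta$. Recall that the satellite of a knot $J$ with pattern $\hat\beta\subset U$ is the image of $\hat\beta$ under an orientation-preserving identification of $U$ with a tubular neighborhood $N(J)$. For example, the pattern $\hat\sigma_1$, a closed 2-braid, gives a 2-strand cable of $J$.

**Theorem 1.** Let $J$ be a nontrivial knot, $m$ odd, $k\in\mathbb Z$. Let $K$ be the satellite of $J$ with pattern $\hat\beta_{m,k}\subset U\cong N(J)$. There is an unknotted circle $C$ disjoint from $K$ such that, for $V=S^3\setminus\mathrm{int}\,N(C)$: $K$ has winding number $2$ in $V$, $\mathrm{wrap}_V(K)=4$, and $K_1$ is ambient isotopic to $K$ in $S^3$. The pair $(K,1)$ is not exceptional, so the conjecture is false. (Mirror images give $n=-1$.)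

**Theorem 2.** Fix $m$ odd. For all $k$ with $|k|$ large, the closure $K$ of $\beta_{m,k}$ in $S^3$ is a hyperbolic knot, and there is a standard solid torus $V\supset K$ with winding number $2$, $2\le\mathrm{wrap}_V(K)\le4$, $K_1\cong K$, and $(K,1)$ not exceptional. Infinitely many distinct hyperbolic knots arise.

**Theorem 3.** If $K\subset V$ has winding number $w$ and $K_n$ is ambient isotopic to $K$ for some $n\ne0$, then $|w|\le2$.

Theorem 1 alone disproves the conjecture.

## 5. A commutator in the 4-strand braid group

**Lemma 1.** $\Delta_4^2=\Delta_3^2A=A\Delta_3^2$.

The lemma splits the full twist on four strands into a full twist on three of them and a trip of the fourth around the other three.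

**Proof.** Let $a=\sigma_1\sigma_2\sigma_3$. Using $\sigma_3\sigma_1=\sigma_1\sigma_3$ and then $\sigma_3\sigma_2\sigma_3=\sigma_2\sigma_3\sigma_2$,
$$a^2=\sigma_1\sigma_2\sigma_1\sigma_3\sigma_2\sigma_3=\sigma_1\sigma_2\sigma_1\sigma_2\sigma_3\sigma_2=(\sigma_1\sigma_2)^2\sigma_3\sigma_2 .$$
Multiply by $a$ once more, and use $\sigma_2\sigma_1\sigma_2=\sigma_1\sigma_2\sigma_1$:
$$a^3=(\sigma_1\sigma_2)^2\sigma_3\,\sigma_2\sigma_1\sigma_2\,\sigma_3=(\sigma_1\sigma_2)^2\sigma_1\,\sigma_3\sigma_2\sigma_3\,\sigma_1=(\sigma_1\sigma_2)^2\sigma_1\sigma_2\sigma_3\sigma_2\sigma_1=(\sigma_1\sigma_2)^3\sigma_3\sigma_2\sigma_1 .$$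
Hence $\Delta_4^2=a^4=\Delta_3^2\,\sigma_3\sigma_2\sigma_1\,\sigma_1\sigma_2\sigma_3=\Delta_3^2A$. Since $\Delta_4^2$ is central, $A=\Delta_3^{-2}\Delta_4^2$ commutes with $\Delta_3^2$. $\square$

**Lemma 2.** $f=vu^{-1}v^{-1}u$. Hence $f\beta_{m,k}=v\,\beta_{m,k}\,v^{-1}$.

**Proof.** **Step 1** expresses $f$ through $q$ and $u$. We have
$$\Delta_3^2=\sigma_1(\sigma_2\sigma_1\sigma_2)\sigma_1\sigma_2=\sigma_1(\sigma_1\sigma_2\sigma_1)\sigma_1\sigma_2=\sigma_1^2q .$$
As $\Delta_3^2$ commutes with $\sigma_1$, so does $q$, and also $\Delta_3^2=q\sigma_1^2$. Moreover $A=\sigma_3q\sigma_3$. By Lemma 1 the factors of $f$ commute, so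
$$f=\Delta_3^2A^{-1}=q\,\sigma_1^2\,\sigma_3^{-1}q^{-1}\sigma_3^{-1}=q\,(\sigma_1\sigma_3^{-1})\,\sigma_1q^{-1}\sigma_3^{-1}=(quq^{-1})(q\sigma_1q^{-1})\sigma_3^{-1}=(quq^{-1})\,u .$$

**Step 2** shows that $u$ is conjugate to $u^{-1}$, by $\rho$. Indeed
$$\rho\sigma_1=\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_3\sigma_2\sigma_1\sigma_2=\sigma_3\sigma_2\sigma_3\sigma_1\sigma_2=\sigma_3\rho,$$
$$\rho\sigma_3=\sigma_2\sigma_1\sigma_3\sigma_2\sigma_3=\sigma_2\sigma_1\sigma_2\sigma_3\sigma_2=\sigma_1\sigma_2\sigma_1\sigma_3\sigma_2=\sigma_1\rho ,$$
so $\rho u\rho^{-1}=\sigma_3\sigma_1^{-1}=u^{-1}$.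

**Step 3** replaces conjugation by $q$ with conjugation by $v$. We compute $v\rho=\sigma_2\sigma_1\sigma_3^{-1}\sigma_2^{-1}\cdot\sigma_2\sigma_1\sigma_3\sigma_2=\sigma_2\sigma_1^2\sigma_2=q$. Therefore $quq^{-1}=v(\rho u\rho^{-1})v^{-1}=vu^{-1}v^{-1}$, and Step 1 gives $f=vu^{-1}v^{-1}u$.

**Step 4** applies the device of Section 3. Write $z=z_{m,k}=\sigma_2\sigma_1^m\sigma_2^{-1}\Delta_4^{2k}$. Since $v=\sigma_2(\sigma_1\sigma_3^{-1})\sigma_2^{-1}$ and $\sigma_1^m$ commutes with $\sigma_1\sigma_3^{-1}$, the elements $z$ and $v$ commute. Hence
$$v\beta_{m,k}v^{-1}=vu^{-1}zv^{-1}=vu^{-1}v^{-1}z=(vu^{-1}v^{-1}u)\,u^{-1}z=f\beta_{m,k}.\qquad\square$$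

## 6. A circle crossed by three strings upward and one downward

Now the geometry: we need a position of a trivial tangle in which a single twist produces $f$. Work in the box $B=\{|x|\le5,\ |y|\le1,\ 0\le z\le10\}$, projected to the $(x,z)$-plane; "front" is the side facing the viewer. Draw the following 4-string tangle $\tau$ on paper as you read.

The strings $s_1,s_2,s_3$ are vertical at $x=-2,-1,0$. The string $s_4$ projects to the path
$$(3,0)\to(3,6)\to(1,6)\to(1,1)\to(4,1)\to(4,8)\to(3,8)\to(3,10).$$
Its only crossing is the self-crossing at $(3,1)$, between the vertical segment $x=3$ and the horizontal segment $z=1$, and there the vertical segment is over. All strings lie in $y=0$ except for the small push at that crossing.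

Let $C$ bound the flat horizontal disk $\delta$ at height $z=3$, an ellipse about the line $y=0$ whose projection is $-3\le x\le2$. It meets $s_1,s_2,s_3$ once each, upward, and $s_4$ once, at $x=1$, downward. The other strands of $s_4$ at height $3$, at $x=3$ and $x=4$, are outside $\delta$.

**Lemma 3.** (i) $\tau$ is isotopic rel $\partial B$ to the trivial 4-braid, and in $H_1(B\setminus\tau)=\mathbb Z^4$ (basis: meridians of the strings) $[C]=(1,1,1,-1)$ up to an overall sign.

(ii) A right-handed full twist along $\delta$ turns $\tau$ into a tangle isotopic rel $\partial B$ to the braid $f$.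

**Proof of (i).** The loop of $s_4$ based at $(3,1)$ bounds the rectangle $[1,3]\times[1,6]$, which contains no other part of the diagram of $\tau$. A Reidemeister I move removes it and leaves $(3,0)\to(3,1)\to(4,1)\to(4,8)\to(3,8)\to(3,10)$. This meets nothing and straightens to a vertical string. As for $[C]$, remove from $\delta$ small disks around its points of intersection with $\tau$. The remaining planar surface shows that $[C]$ is the sum of the meridians of the strings, with the intersection signs, which are $+,+,+,-$.

**Proof of (ii).** **Step 1** writes down the twisted tangle. The twist replaces the four vertical strands at $x=-2,-1,0,1$ in the slab $2\le z\le5$ by $\Delta_4^2$. Its handedness does not depend on how the strands are oriented, so we read it upward, as $\Delta_4^2=A\Delta_3^2$ by Lemma 1. Put $A$ in $2\le z\le3.5$ and $\Delta_3^2$, on $s_1,s_2,s_3$, in $3.5\le z\le5$ and $-3<x<\tfrac12$. In $A$ keep $s_1,s_2,s_3$ vertical. Read upward, the strand at $x=1$ goes from $(1,2.5)$ to $P=(-2.5,3)$ under $s_3,s_2,s_1$, and then from $P$ to $(1,3)$ over $s_1,s_2,s_3$. Since $s_4$ runs downward there, along its own orientation it now runs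
$$(3,0)\to(3,6)\to(1,6)\to(1,3)\xrightarrow{\text{over}}P\xrightarrow{\text{under}}(1,2.5)\to(1,1)\to(4,1)\to(4,8)\to(3,8)\to(3,10).$$

**Step 2** moves the first half of $s_4$ out of the way. Let $\alpha$ be the arc of $s_4$ from $(3,0)$ to $P$. All its crossings are overcrossings: over the segment $(1,1)\to(4,1)$ at $(3,1)$, and over $s_3,s_2,s_1$ at height $3$. So its interior may be pushed in front of everything else in $B$. Let $\alpha'$ be the path $(3,0)\to(3,\tfrac12)\to(-2.5,\tfrac12)\to P$, also in front. Apart from the common initial segment, $\alpha$ and $\alpha'$ together bound the embedded polygonal disk with vertices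
$$(3,\tfrac12),\ (3,6),\ (1,6),\ (1,3),\ (-2.5,3),\ (-2.5,\tfrac12).$$
Sweeping across this disk, in front of everything else, is an isotopy rel $\partial B$ that replaces $\alpha$ by $\alpha'$ and fixes the rest of the tangle. The arc $\alpha'$ crosses only $s_3,s_2,s_1$, over them, at height $\tfrac12$; the rest of $s_4$ stays at height at least $1$ or, near $P$, meets $\alpha'$ only in the endpoint $P$. In particular the crossing at $(3,1)$ is gone.

**Step 3** straightens the second half of $s_4$. From $P$ it goes under $s_1,s_2,s_3$ and enters the rectangle $\{x\ge\tfrac12,\ z\ge\tfrac34\}$ at the point $(\tfrac12,\tfrac{18}7)$ of the segment from $P$ to $(1,2.5)$. From there to $(3,10)$ it is an embedded arc in this planar rectangle, which contains no other part of the diagram: $\alpha'$ stays at $z\le\tfrac12$ where $x\ge\tfrac12$, and $s_1,s_2,s_3$ with their braiding stay at $x<\tfrac12$. Embedded arcs in a disk with the same endpoints on its boundary are isotopic rel endpoints, so we may replace it by the straight segment from $(\tfrac12,\tfrac{18}7)$ to $(3,10)$, which ascends.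

**Step 4** makes the tangle monotone and reads it. Slide $P$ down along $x=-2.5$ to height $1.5$. The segment from $P$ to $(\tfrac12,\tfrac{18}7)$ now ascends. During the slide it meets $s_1,s_2,s_3$ only at heights between $1.5$ and $3$, where they are vertical and above $\alpha'$'s horizontal part, so no crossing changes. Tilt the segment of $\alpha'$ at height $\tfrac12$ slightly so that it ascends to the left. The tangle is now a braid. From the bottom, strand $4$ goes left over the other three and then right under them, which is $A^{-1}$; then comes $\Delta_3^2$ on the first three strands. So the twisted tangle is $A^{-1}\Delta_3^2=f$. $\square$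

## 7. Satellites with wrapping number four

We prove Theorem 1. Write $\beta=\beta_{m,k}$.

**Step 1: placing $C$.** We first say which circle is used. By Lemma 3(i), $\hat\beta\subset U$ may be viewed as the closure of $\beta$ stacked with $\tau$, where $B\subset\mathrm{int}\,U$ and $C\subset B$. Embed $U$ in $S^3$ as $N(J)$ and let $K$ be the image. The circle $C$ bounds the disk $\delta$, so it is unknotted. Take $N(C)\subset\mathrm{int}\,B$ disjoint from $K$ and put $V=S^3\setminus\mathrm{int}\,N(C)$. All strands of $K$ are oriented upward along the braid, so the winding number is $|\mathrm{lk}(C,K)|=3-1=2$.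

**Step 2: $K_1\cong K$.** Here algebra and geometry meet. The $1$-twist of $V$ is the right-handed full twist along $\delta$. By Lemma 3(ii), $K_1$ is the satellite of $J$ whose pattern in $U$ is the closure of $\beta$ stacked with $f$. By Lemma 2 this braid is conjugate in $B_4$ to $\beta$. So the two closures are isotopic in $U$, and carrying this isotopy into $N(J)$ shows that $K_1$ is ambient isotopic to $K$ in $S^3$.

**Step 3: reducing the lower bound on wrapping to two cases.** The disk $\delta$ gives $\mathrm{wrap}_V(K)\le4$. For the converse, let $D$ be a meridian disk of $V$, transverse to $K$ and to $\partial U$. We must show $|D\cap K|\ge4$. Note that $\partial D\subset\partial N(C)\subset\mathrm{int}\,U$, so $D\cap\partial U$ consists of circles.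

The aim of this step is to make these circles essential in $\partial U$. Suppose some circle bounds a disk in $\partial U$. Choose one bounding a disk $E\subset\partial U$ with $\mathrm{int}\,E\cap D=\emptyset$. Replace the subdisk of $D$ bounded by $\partial E$ by $E$, and push off $\partial U$. Since $E\cap(K\cup N(C))=\emptyset$ and the boundary of $D$ is untouched, the result is again a meridian disk of $V$. The number $|D\cap K|$ does not increase, and the number of circles drops. After finitely many such moves all circles of $D\cap\partial U$ are essential in $\partial U$.

**Step 4: the case $D\cap\partial U\ne\emptyset$.** Here the knottedness of $J$ is used. A circle innermost in $D$ bounds a disk $D_0\subset D$ with $\mathrm{int}\,D_0\cap\partial U=\emptyset$. If $D_0\not\subset U$, then $D_0$ is a disk in the exterior of $J$ with boundary essential in $\partial N(J)$. This is impossible, because the boundary of the exterior of a nontrivial knot is incompressible. So $D_0\subset U$, and it is a meridian disk of $U$. As $K$ is a closed 4-braid in $U$ up to isotopy, it has winding number $4$ in $U$, and $|D\cap K|\ge|D_0\cap K|\ge4$.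

**Step 5: the case $D\cap\partial U=\emptyset$.** Here $D\subset U$, and we count intersections in the infinite cyclic cover $D^2\times\mathbb R$ of $U$. As a warm-up for the cover: the closed 2-braid $\hat\sigma_1$ is a single circle, but its preimage is an infinite stack of crossings $\sigma_1$, consisting of two lines twisting around each other, each meeting every level disk once.

Apply to $(D,C,N(C),K)$ the isotopy of $U$, supported in $B$, that carries $\tau$ to the trivial braid. Now $K$ is a genuine closed braid in $U$, and $C$ still lies in $B$, with class $\pm(1,1,1,-1)$ in the meridian basis, because the isotopy fixes $\partial B$ and takes meridians to meridians. The preimage of $K$ in $D^2\times\mathbb R$ is an infinite stack of copies of $\beta$. It consists of four lines $\ell_1,\dots,\ell_4$, each meeting every level disk exactly once. A level-preserving homeomorphism straightens them, so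
$$H_1\Bigl(D^2\times\mathbb R\setminus\bigcup_j\ell_j\Bigr)=\mathbb Z^4,$$
generated by meridians $e_j$ of the lines. The box $B$ is simply connected, so it lifts, and each lift contains exactly one string from each $\ell_j$.

Since $D$ is a disk, it lifts to a disk $\tilde D$. Removing small disks around its intersections with the lines shows that
$$[\partial\tilde D]=\sum_j(\tilde D\cdot\ell_j)\,e_j .$$
On the other hand $\partial D$ is isotopic to $C$ inside $N(C)$: a meridian of $V$ is a longitude of $C$. As $N(C)\subset B$ is disjoint from $K$, this isotopy lifts, and $[\partial\tilde D]$ is, up to sign, the class of a lift of $C$ in a lift of $B$. That class is $\pm(1,1,1,-1)$ up to a permutation of coordinates. So every $\tilde D\cdot\ell_j$ is $\pm1$, and $\tilde D$ meets each of the four lines. As $\tilde D\to D$ is injective, $|D\cap K|\ge4$.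

Together with Step 4 this proves $\mathrm{wrap}_V(K)=4$.

**Step 6: $(K,1)$ is not exceptional.** The knot $T_\pm\#J'$ meets some meridian disk of $V$, one away from the ball with the local knot, in two points. So every exceptional $K$ has $\mathrm{wrap}_V(K)\le2$, while ours has $\mathrm{wrap}_V(K)=4$. This completes the proof of Theorem 1, and Conjecture 3.2 is false. For the mirror images, $(K^*)_{-1}=(K_1)^*\cong K^*$. $\blacksquare$

**Remark.** It is instructive to let $J$ be trivial, $m=1$, $k=0$. From $\sigma_2\sigma_1\sigma_2^{-1}=\sigma_1^{-1}\sigma_2\sigma_1$ we get $\beta_{1,0}=\sigma_3\sigma_1^{-1}\cdot\sigma_1^{-1}\sigma_2\sigma_1$, which is conjugate to $\sigma_3\sigma_1^{-1}\sigma_2$. This destabilizes to $\sigma_1^{-1}\sigma_2$ and then to the trivial knot. So $K$ and, by Step 2, $K_1$ are unknotted. The winding number $2$ gives wrapping number at least $2$, so by the theorem of Mathieu and Kouno–Motegi–Shibuya the pair is $(T_-,1)$, whose wrapping number is $2$, not $4$. There is no contradiction: Step 4 needs $J$ knotted.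

## 8. Hyperbolic examples

We now prove Theorem 2, in which $J$ is trivial. The remark shows that Step 4 above, and with it the value of the wrapping number, is no longer available, so non-exceptionality needs another argument. We shall use the homotopy class of $C$.

Let $U\subset S^3$ be standard, with $Z$ the core of the complementary solid torus. Put $Q=\hat\beta_{m,0}$ and $M=S^3\setminus(Q\cup Z)$, with $C\subset B\subset U$ as before. Since $M$ is the complement of a closed braid and its axis, it is the mapping torus of the 4-punctured disk with monodromy $\beta_{m,0}$.

**Step 1: $\beta_{m,0}$ is pseudo-Anosov.** This makes $M$ hyperbolic. The Nielsen–Thurston classification says that a braid in $B_4$ is periodic (some power $N\ge1$ lies in $\langle\Delta_4^2\rangle$), or reducible (it preserves a nonempty system of disjoint, pairwise non-parallel essential curves in the 4-punctured disk), or pseudo-Anosov. We exclude the first two with the homomorphism $\pi:B_4\to B_3\to SL_2(\mathbb Z)$,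
$$\sigma_1,\sigma_3\mapsto\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad\sigma_2\mapsto\begin{pmatrix}1&0\\-1&1\end{pmatrix}.$$
One multiplies out
$$\pi(\sigma_1\sigma_2\sigma_1)=\pi(\sigma_2\sigma_1\sigma_2)=\begin{pmatrix}0&1\\-1&0\end{pmatrix},$$
so $\pi$ is well defined. The square of this matrix is $-I$, so $\pi(\Delta_3^2)=\pi(\sigma_1\sigma_2\sigma_1)^2=-I$ and $\pi(\Delta_4^2)=\pi(\sigma_1\sigma_2\sigma_3)^4=\pi(\sigma_1\sigma_2\sigma_1)^4=I$. Since $\pi(u)=I$, the matrix $\pi(\beta_{m,0})=\pi(\sigma_2)\pi(\sigma_1)^m\pi(\sigma_2)^{-1}$ is conjugate to $\begin{pmatrix}1&m\\0&1\end{pmatrix}$. As $m\neq0$, it has infinite order, and its trace is $2$.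

Not periodic: if $\beta_{m,0}^N$ with $N\ge1$ were a power of $\Delta_4^2$, then $\pi(\beta_{m,0})^N=I$, which is false.

Not reducible: suppose $\beta_{m,0}$ preserves a curve system as above. Each curve encloses $2$ or $3$ punctures, and the braid permutes the punctures transitively. At most one curve encloses $3$ punctures, since two disjoint ones would be nested and parallel. If there is one, it is preserved, and the remaining puncture is fixed, a contradiction. So all curves enclose $2$ punctures; being non-parallel they are not nested, so there are at most two. A single curve, or two curves each preserved, gives an invariant 2-element set of punctures, again a contradiction. So there are two curves and they are interchanged.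

After conjugation, the curves are round curves enclosing the punctures $\{1,2\}$ and $\{3,4\}$. Which braids preserve each of these two curves? Such a braid can be isotoped to fix the curves pointwise, and then it restricts to two twice-punctured disks and a pair of pants. The mapping class group rel boundary of a twice-punctured disk is generated by the half twist, and that of a pair of pants by the boundary twists, which here are $\sigma_1^2$, $\sigma_3^2$ and $\Delta_4^2$. So these braids form the group $G$ generated by $\sigma_1,\sigma_3,\Delta_4^2$. The braid $\rho$ interchanges the two curves: by Step 2 of Lemma 2, conjugation by $\rho$ interchanges $\sigma_1^2$ and $\sigma_3^2$, which are the Dehn twists about the two curves, and a Dehn twist determines its curve. So the braids interchanging the curves are the $\rho g$ with $g\in G$.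

The image of $\rho$ in $B_3$ is $\sigma_2\sigma_1^2\sigma_2=q=\sigma_1^{-2}\Delta_3^2$, so
$$\pi(\rho)=-\begin{pmatrix}1&-2\\0&1\end{pmatrix}.$$
Since $\pi(G)$ consists of upper unitriangular matrices, $\pi(\rho g)$ is minus an upper unitriangular matrix and has trace $-2$. But a conjugate of $\beta_{m,0}$ has trace $2$ under $\pi$. This contradiction shows that $\beta_{m,0}$ is pseudo-Anosov. By Thurston's theorem on mapping tori, $M$ is hyperbolic of finite volume. Let
$$\Gamma=\pi_1(M)=F_4\rtimes\mathbb Z,\qquad F_4=\langle x_1,\dots,x_4\rangle,$$
with $F_4$ the fundamental group of the fiber and $x_i$ the loops around its punctures.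

**Step 2: the knots $K(k)$ and $K_1\cong K$.** We produce hyperbolic knots by filling the cusp $Z$. Let $K=K(k)$ be the closure of $\beta_{m,k}=\beta_{m,0}\Delta_4^{2k}$. It is obtained from $Q$ by $-1/k$-surgery on $Z$, realized by twisting $U$ along a meridian disk away from $B$, so $C$ is unaffected. Exactly as in Steps 1 and 2 of Section 7, for $V=S^3\setminus\mathrm{int}\,N(C)$ we have $K_1\cong K$ and winding number $2$. The winding number gives $\mathrm{wrap}_V(K)\ge2$, and $\delta$ gives $\mathrm{wrap}_V(K)\le4$.

By Thurston's hyperbolic Dehn surgery theorem, $K(k)$ is hyperbolic for $|k|$ large. After conjugation, the holonomies $\rho_k:\Gamma\to\pi_1(S^3\setminus K(k))\to PSL_2(\mathbb C)$ converge pointwise to the holonomy $\rho_\infty$ of $M$. The volumes converge to $\mathrm{vol}(M)$ and are strictly smaller, so they take infinitely many values and infinitely many distinct knots arise.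

**Step 3: in an exceptional pair, $C$ is freely homotopic to $\mu^{\pm2}$ in $S^3\setminus K$, where now $\mu$ denotes a meridian of $K$.** This is the property that will tell our pairs from the exceptional ones. The statement is invariant under isotopy of $K$ in $V$, since such an isotopy extends to $S^3$ fixing $C$. So let $K=T_\pm\#J'$, drawn as the closed 2-braid $\sigma_1^{\pm1}$ with a local knot in one strand. The curve $C$ is isotopic in $S^3\setminus\mathrm{int}\,V$ to the boundary of a meridian disk of $V$, which may be chosen to meet $K$ twice with the same sign, at a level just below the crossing. So $C\sim(x_1x_2)^{\pm1}$, where in this step $x_1,x_2$ are the Wirtinger generators of the two strands at that level.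

We claim $x_1=x_2$. Wirtinger generators do not change along an overpass, nor along the closing arcs, which have no crossings. They also agree at the two ends of a local knotted arc: a sphere around the local picture meets $K$ in two points, its complement of these points has infinite cyclic fundamental group, and, as $K$ enters at one point and leaves at the other, both Wirtinger generators are the same generator of this group, based at the point of the sphere nearest the viewer. Now follow the overstrand of the unique braid crossing. It starts in one bottom position and ends in the other top position, from which the closing arc leads to the other bottom position. Hence $x_1=x_2$ and $C\sim x_1^{\pm2}$.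

**Step 4: only finitely many $k$ give exceptional pairs.** Since $C\subset B$, and $B$ with its strings lies in a product part of the fibration once $\tau$ is made trivial, $C$ is represented by some $c\in F_4\subset\Gamma$, independent of $k$. By Lemma 3(i) its class in $H_1(F_4)=\mathbb Z^4$ is $\pm(1,1,1,-1)$ up to permutation; in particular $c\ne1$.

Suppose that $(K(k),1)$ is exceptional for infinitely many $k$. For such $k$ with $|k|$ large, Step 3 says that $\rho_k(c)$ is conjugate to $\rho_k(\mu)^{\pm2}$, with $\rho_k(\mu)$ parabolic. So $\mathrm{tr}^2\rho_k(c)=4$ for these $k$, and pointwise convergence gives $\mathrm{tr}^2\rho_\infty(c)=4$. Since $\rho_\infty$ is faithful and $c\ne1$, the element $\rho_\infty(c)$ is parabolic. Hence $c$ is $\Gamma$-conjugate to an element $p$ of a peripheral subgroup $\mathbb Z^2$ of one of the cusps $Q$, $Z$, and $p\in F_4$ because $F_4$ is normal.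

It remains to see what $p$ can be. The map $\Gamma\to\mathbb Z$ with kernel $F_4$ is nonzero on each peripheral subgroup: a longitude of $Q$ goes to $\pm4$, and a meridian of $Z$ goes to $\pm1$. So its kernel in each peripheral subgroup is infinite cyclic, and a direct summand because the image is torsion-free. It is therefore generated by any primitive element that it contains. For the cusp $Q$ such an element is a meridian of $Q$, a conjugate of some $x_i$. For the cusp $Z$ it is the meridian of $U$, the boundary of the fiber, a conjugate of $x_1x_2x_3x_4$. So $p$ is a power of one of these. Conjugation in $\Gamma$ acts on $H_1(F_4)$ by permuting coordinates, since a braid sends each $x_i$ to a conjugate of some $x_j$. Thus $[c]$ would be $re_i$ or $r(1,1,1,1)$ for some integer $r$. This contradicts $[c]=\pm(1,1,1,-1)$ up to permutation. Hence only finitely many $k$ give exceptional pairs, and Theorem 2 is proved. $\blacksquare$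

## 9. Spheres in connected sums of $\mathbb{CP}^2$ and the bound $|w|\le2$

For Theorem 3 we turn an isotopy $K_n\cong K$ into a smooth sphere in a closed 4-manifold, and use the following theorem, due to V. A. Rokhlin (*Two-dimensional submanifolds of four-dimensional manifolds*, Funct. Anal. Appl. 5 (1971)); see also Hsiang–Szczarba.

**Theorem (Rokhlin).** Let $\Sigma$ be a smooth sphere in a closed oriented simply connected smooth 4-manifold $X$, with signature $\sigma(X)$.

* If $[\Sigma]$ is divisible by $2$, then $\bigl|\tfrac12[\Sigma]^2-\sigma(X)\bigr|\le b_2(X)$.
* If $[\Sigma]$ is divisible by an odd prime $p$, then $\bigl|\tfrac{p^2-1}{2p^2}[\Sigma]^2-\sigma(X)\bigr|\le b_2(X)$.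

**Step 1: a cobordism containing an annulus.** We first turn the twist into 2-handles. Let $N=|n|\ge1$. An $n$-twist is $N$ successive $\pm1$-twists, all of the same sign, along parallel meridian disks of $V$. So it is surgery on an $N$-component unlink $C_1,\dots,C_N$ of parallel copies of $C$, all with framing $-\mathrm{sgn}(n)$. Attaching 2-handles to $S^3\times[0,1]$ accordingly yields a cobordism $W$ from $S^3$ to $S^3$, which is $\#_N(\mp\mathbb{CP}^2)$ minus two open balls. The knot $K$ is disjoint from the attaching circles, so its trace is a smooth annulus in $W$ from $K$ to $K_n$. A standard generator of $H_2(W)=\mathbb Z^N$ is the core of a handle together with a disk bounded by $C_i$, so its intersection number with the annulus is $\pm\mathrm{lk}(C_i,K)=\pm w$.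

**Step 2: making the two ends match.** The annulus should run from $K$ to $K$ with the right string orientation. Since $K_n$ is isotopic to $K$, the upper end is $(S^3,K)$, possibly with reversed string orientation. Stack two copies of $W$, with the orientation of the second annulus reversed if necessary. This gives a cobordism $W'$, which is $\#_{2N}(\mp\mathbb{CP}^2)$ minus two balls, and it contains a smooth annulus from $K$ to $K$ compatible with orientations. All $2N$ intersection numbers are still $\pm w$.

**Step 3: from annulus to sphere.** Remove a neighborhood of an arc in this annulus joining its two ends. What is left of $W'$ is a once-punctured $\#_{2N}(\mp\mathbb{CP}^2)$, and what is left of the annulus is a disk in it bounded by $K\#(-K)$, where $-K$ is the reversed mirror image. This knot is slice. Capping off with a ball containing a slice disk gives a smooth 2-sphere $\Sigma$ in $\#_{2N}(\mp\mathbb{CP}^2)$, all of whose coordinates are $\pm w$. Reversing the ambient orientation if necessary, take $X=\#_{2N}\mathbb{CP}^2$. Then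
$$[\Sigma]^2=2Nw^2,\qquad \sigma(X)=b_2(X)=2N. \tag{3}$$

**Step 4: arithmetic.** We now show that $|w|\ge3$ is impossible. If $|w|\ge3$, then either an odd prime $p$ divides $w$, or $|w|$ is a power of $2$ that is at least $4$, so that $4\mid w$. The class $[\Sigma]$ is divisible by every divisor of $w$.

If $4\mid w$, Rokhlin's first inequality and (3) give $Nw^2-2N\le2N$, so $w^2\le4$, a contradiction.

If $p\mid w$, the second inequality gives $\tfrac{p^2-1}{p^2}Nw^2-2N\le2N$, so $\tfrac{p^2-1}{p^2}w^2\le4$. But $w^2\ge p^2$, so $\tfrac{p^2-1}{p^2}w^2\ge p^2-1\ge8$, a contradiction.

Hence $|w|\le2$. $\blacksquare$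

The value $|w|=2$ is attained by the exceptional pairs and also by the non-exceptional examples of Theorems 1 and 2. For which $w\in\{0,\pm1\}$, or which $|n|\ge2$, non-exceptional examples exist is not settled by these arguments.
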